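# Decomposing $k$-valued visibly pushdown transducers and deciding their equivalence

## 1. A machine with $2^{m+1}$ runs and two outputs

Take one call letter $c$, one return letter $r$, one internal letter $a$, and one output letter $x$. Consider the following machine $M$ with a stack. It has two states $p,p'$; it starts in $p$ and must end in $p'$ with empty stack. In either state,

* on $c$ it emits $x$ and pushes $A$, or it emits nothing and pushes $B$ (its choice);
* on $r$ it pops the top symbol, emitting nothing if that is $A$, and emitting $x$ if it is $B$.

These moves do not change the state. On $a$ it goes from $p$ to $p'$, emitting nothing or $x$ (its choice), and there is no $a$-move from $p'$.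

Run it on $car$. There are four accepting runs:

$$
\begin{array}{ll}
A,\ a/\varepsilon: & x\cdot\varepsilon\cdot\varepsilon=x,\\
A,\ a/x: & x\cdot x\cdot\varepsilon=xx,\\
B,\ a/\varepsilon: & \varepsilon\cdot\varepsilon\cdot x=x,\\
B,\ a/x: & \varepsilon\cdot x\cdot x=xx.
\end{array}
$$

There are four runs but only two outputs. In general, let $w$ be a well-nested word with $m$ calls and exactly one $a$. Each matched pair emits exactly one $x$, either at the call or at the return, and the letter $a$ emits zero or one. So $w$ has $2^{m+1}$ accepting runs and exactly the two outputs $x^m$ and $x^{m+1}$. Words with no $a$, or with two or more, are rejected.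

Now let $M'$ be a second machine, obtained from $M$ by deleting the $A$-moves. It computes the same relation between inputs and outputs. How would one see this without knowing the formula? One way is to discard runs. Let $f_1$ be $M$ restricted to the $A$-moves and to $a/\varepsilon$, and let $f_2$ be $M$ restricted to the $A$-moves and to $a/x$. Each $f_l$ has at most one accepting run per input, both have the domain of $M$, and together they produce everything that $M$ produces. Do the same with $M'$. We are then comparing two finite unions of single-valued machines, and for these a comparison procedure is available.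

Two questions grow out of this example. Given such a machine with at most $k$ outputs per input, can one always keep $k$ families of runs, one run per input in each family, without losing an output, and can a machine of the same kind carry out the choice? And does this let us decide whether two such machines are equivalent?

## 2. Visibly pushdown transducers and the three theorems

Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be a finite input alphabet of call, return and internal letters, and $\Delta$ a finite output alphabet.

**Definition (VPT).** A *visibly pushdown transducer* is a tuple $T=(Q,I,F,\Gamma,\delta)$ with finite sets $Q$ of states, $I,F\subseteq Q$ of initial and final states, and $\Gamma$ of stack symbols. Its finite transition set $\delta=\delta_c\uplus\delta_r\uplus\delta_i$ satisfies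
$$\delta_c\subseteq Q\times\Sigma_c\times\Delta^*\times\Gamma\times Q,\qquad \delta_r\subseteq Q\times\Sigma_r\times\Delta^*\times\Gamma\times Q,\qquad \delta_i\subseteq Q\times\Sigma_i\times\Delta^*\times Q .$$
A call transition $(p,c,z,\gamma,p')$ reads $c$, emits $z$ and pushes $\gamma$. A return transition $(q',r,z',\gamma,q)$ reads $r$, emits $z'$ and pops $\gamma$; it needs a nonempty stack with $\gamma$ on top. An internal transition leaves the stack alone. There are no $\varepsilon$-transitions. A run is *accepting* if it starts in $I$ with empty stack and ends in $F$ with empty stack. Its output is the concatenation of the emitted words.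

Write $R(T)$ for the set of pairs $(u,v)$ such that $v$ is the output of an accepting run on $u$, and $T(u)=\{v:(u,v)\in R(T)\}$. Since there are no $\varepsilon$-transitions, a given $u$ has finitely many runs, so $T(u)$ is finite and computable. The domain of $T$ is $\{u:T(u)\ne\emptyset\}$. Two VPT are *equivalent* if $R(T_1)=R(T_2)$.

**Definition (valuedness).** For $k\ge1$, $T$ is *$k$-valued* if $|T(u)|\le k$ for all $u$; *functional* means $1$-valued; *finite-valued* means $k$-valued for some $k$. $T$ is *unambiguous* if each input has at most one accepting run; it is then functional.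

The machine $M$ is $2$-valued and not functional; $f_1$ and $f_2$ are unambiguous. If we drop the $a/x$ move from $M$, it becomes functional, but it stays ambiguous: $car$ has two accepting runs with the same output.

**Definition (over).** A VPT $G$ is *over* $T$ via $\pi$ if $\pi$ maps states of $G$ to states of $T$ and stack symbols of $G$ to stack symbols of $T$ in such a way that initial states go to initial states, final states to final states, and each transition of $G$ goes to a transition of $T$ with the same input letter and the same output word.

Accepting runs of $G$ then map to accepting runs of $T$ with the same input and output, so $R(G)\subseteq R(T)$. Given $G,T,\pi$, the property can be checked, since it concerns finitely many transitions. For example, $f_1$ is over $M$ via the identity.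

We use the following known facts as they stand.

* **Fact 1.** Equivalence of arbitrary VPT is undecidable.
* **Fact 2.** For fixed $k$, it is decidable (in co-NPTIME) whether a given VPT is $k$-valued.
* **Fact 3.** Given functional VPT $T_1,\dots,T_{k_1}$ and $G_1,\dots,G_{k_2}$, it is decidable whether $\bigcup_iR(T_i)=\bigcup_iR(G_i)$.

Equivalence of functional VPT is EXPTIME-complete. The statement in between, that equivalence is decidable for $k$-valued VPT, is stated as a conjecture; the problem is taken from "Contributions to timed systems and transducers". These notes prove it. Let $[k]=\{1,\dots,k\}$.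

**Theorem A (decomposition).** Let $T$ be a $k$-valued VPT, $k\ge1$. There are unambiguous VPT $f_1,\dots,f_k$ over $T$, each with the same domain as $T$, such that $R(T)=\bigcup_{l=1}^kR(f_l)$.

**Theorem B.** For each $k$, equivalence of two $k$-valued VPT is decidable.

**Theorem C.**
1. Given an arbitrary VPT $T_1$ and a finite-valued VPT $T_2$ (no bound on the valuedness needs to be given), $R(T_1)\subseteq R(T_2)$ is decidable, and so is $R(T_1)=R(T_2)$.
2. Inclusion $R(T_1)\subseteq R(T_2)$ is undecidable for $T_1$ functional and $T_2$ arbitrary.
3. A VPT is $k$-valued iff it is equivalent to a union of $k$ functional VPT. The number $k$ is optimal, and the decomposition in Theorem A is computable.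

## 3. Theorem A implies Theorem B

We first see what a decomposition buys, since this explains why mere existence in Theorem A is enough. We need to compare an arbitrary VPT with a union of functional ones. Fact 3 only speaks of functional machines on both sides. The trick is to read runs instead of words.

**Lemma 1.** Given an arbitrary VPT $T$ and functional VPT $G_1,\dots,G_m$, it is decidable whether $R(T)\subseteq\bigcup_jR(G_j)$.

*Proof.* If $m=0$, add a functional VPT with empty transduction. Use the transition set $\delta$ of $T$ as a new structured input alphabet, with $\delta_c$ as calls, $\delta_r$ as returns and $\delta_i$ as internals. For $t\in\delta$ let $a(t)\in\Sigma$ be its input letter, and extend $a$ to words letter by letter.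

Let $T'$ have the states, initial and final states, and stack symbols of $T$; on reading the letter $t$ it performs exactly the transition $t$. An input $\rho=t_1\cdots t_n$ with $n\ge1$ is accepted iff it is the transition sequence of an accepting run of $T$ (the initial state is forced to be the source of $t_1$), and its only output is that of this run. The empty input is accepted iff $I\cap F\neq\emptyset$, and its only possible output is $\varepsilon$. So $T'$ is functional, and
$$(u,v)\in R(T)\iff \text{there is }\rho\text{ with } a(\rho)=u \text{ and } (\rho,v)\in R(T'). \tag{1}$$

Let $G'_j$ behave on the letter $t$ as $G_j$ behaves on $a(t)$. Then $G_j'(\rho)=G_j(a(\rho))$ for every word $\rho$ over $\delta$, so $G'_j$ is functional. By (1), $R(T)\subseteq\bigcup_jR(G_j)$ holds iff for each $(\rho,v)\in R(T')$ we have $v\in\bigcup_jG_j'(\rho)$, that is, iff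
$$R(T')\cup\bigcup_jR(G'_j)=\bigcup_jR(G'_j).$$
All machines here are functional, so Fact 3 decides this. $\square$

**Inclusion algorithm.** The input is an arbitrary VPT $T_1$ and a finite-valued VPT $T_2$. Run two processes in parallel.

1. Enumerate $u\in\Sigma^*$ and compute $T_1(u)$ and $T_2(u)$. If some $T_1(u)\not\subseteq T_2(u)$, answer "no".
2. Enumerate all finite families $(G_1,\pi_1),\dots,(G_m,\pi_m)$ of VPT with candidate maps to $T_2$. For each family check that every $G_j$ is over $T_2$ via $\pi_j$, that every $G_j$ is functional (Fact 2 with $k=1$), and that $R(T_1)\subseteq\bigcup_jR(G_j)$ (Lemma 1). If all checks succeed, answer "yes".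

**Correctness.** The answer "no" is clearly right. The answer "yes" is right because $R(T_1)\subseteq\bigcup_jR(G_j)\subseteq R(T_2)$; the last inclusion is the point of the word "over".

**Termination.** If $R(T_1)\not\subseteq R(T_2)$, process 1 stops. If $R(T_1)\subseteq R(T_2)$, then $T_2$ is $k$-valued for some $k$, and the family $f_1,\dots,f_k$ of Theorem A for $T_2$ passes all the checks, so process 2 stops. Neither process needs to know $k$, and Theorem A is used only as an existence statement.

**Proof of Theorem B from Theorem A.** For two $k$-valued VPT, apply the algorithm in both directions. $\square$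

Sections 4 to 10 prove Theorem A.

## 4. Well-nested words, useful pairs, and how outputs compose

Fix a $k$-valued $T=(Q,I,F,\Gamma,\delta)$.

The height of a word is its number of calls minus its number of returns. Let $N$ be the set of *well-nested* words: all prefixes have height $\ge0$ and the whole word has height $0$. Along a run the stack height changes with the height of the word read, and returns need a nonempty stack, so only words of $N$ can be accepted. A *block* is a word $b$ of the form $a\in\Sigma_i$ or $c\,w'r$ with $c\in\Sigma_c$, $r\in\Sigma_r$, $w'\in N$.

Every nonempty $w\in N$ factors uniquely as $w=ub$ with $u\in N$ and $b$ a block. Indeed, let $u$ be the longest proper prefix of $w$ of height $0$. If the letter after $u$ is internal, the prefix after it has height $0$ again, so by the choice of $u$ it is all of $w$ and $b$ is that letter. Otherwise that letter is a call, all prefixes strictly between $u$ and $w$ have height $\ge1$, and the last letter is a return, so $b=cw'r$ with $w'\in N$. Conversely, in any factorization $w=ub$ no prefix strictly between $u$ and $w$ has height $0$, so $u$ is this prefix. For example, $ca\,r\,a\,ccrr=(cara)\,(c\,cr\,r)$.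

On a word $w\in N$ each return pops a symbol pushed inside $w$. So a run on $w$ leaves the stack content present at its start untouched and does not depend on it. Let $V_{p,q}(w)$ be the finite set of outputs of runs on $w$ from $p$ to $q$.

We know $|T(w)|\le k$ for whole inputs; we want the same bound for the pieces $V_{p,q}(w)$. It holds for the pairs that can occur inside an accepting run.

**Definition (useful).** A pair $(p,q)\in Q^2$ is *useful* if there are words $u_1,u_2$, a stack content $\sigma$, states $p_0\in I$ and $q_0\in F$, a run on $u_1$ from $p_0$ with empty stack to $(p,\sigma)$, and a run on $u_2$ from $(q,\sigma)$ to $q_0$ with empty stack. The pair $u_1,u_2$ with its runs is a *context*. Let $U$ be the set of useful pairs.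

Taking $u_1=u_2=\varepsilon$ shows $I\times F\subseteq U$. In the machine $M$ all four pairs are useful: $(p,p)$ with context $\varepsilon,a$; $(p,p')$ with $\varepsilon,\varepsilon$; $(p',p')$ with $a,\varepsilon$; and $(p',p)$ with $a,a$. The last pair shows that usefulness does not ask for any run from the first state to the second.

**(F0)** If $(p,q)\in U$, then $|V_{p,q}(w)|\le k$ for all $w\in N$. Indeed, if the context runs output $x$ and $y$, then $xvy\in T(u_1wu_2)$ for every $v\in V_{p,q}(w)$, and $v\mapsto xvy$ is injective.

**(F1)** $V_{p,p}(\varepsilon)=\{\varepsilon\}$, and $V_{p,q}(\varepsilon)=\emptyset$ for $p\neq q$. For $a\in\Sigma_i$, $V_{p,q}(a)=\{z:(p,a,z,q)\in\delta_i\}$.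

**(F2)** For $w'\in N$,
$$V_{p,q}(cw'r)=\bigcup z\,V_{p',q'}(w')\,z'\quad\text{over all }(p,c,z,\gamma,p')\in\delta_c,\ (q',r,z',\gamma,q)\in\delta_r .$$
If $(p,q)\in U$, each $(p',q')$ occurring here is in $U$: extend a context $u_1,u_2$ of $(p,q)$ with stack $\sigma$ to $u_1c,\ ru_2$ with stack $\sigma\gamma$, using the two transitions.

**(F3)** For $w,w'\in N$, $V_{p,q}(ww')=\bigcup_sV_{p,s}(w)\,V_{s,q}(w')$. If $(p,q)\in U$ and $V_{p,s}(w)\ne\emptyset\ne V_{s,q}(w')$, then $(p,s)\in U$ with context $u_1,\ w'u_2$, and $(s,q)\in U$ with context $u_1w,\ u_2$.

So the sets $V_{p,q}(w)$ for useful pairs are computed bottom-up along the nesting structure, and every set that contributes is again a set for a useful pair, of size at most $k$.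

## 5. Types are too coarse, equality patterns are too fine

Define the *type* $\tau(w)=\{(p,q)\in U:V_{p,q}(w)\ne\emptyset\}$. By (F1) to (F3), $\tau(ub)$ is determined by $\tau(u)$ and $\tau(b)$, and $\tau(cwr)$ by $c,r$ and $\tau(w)$. Types form a finite algebra that a visibly pushdown machine can evaluate.

**The case $k=1$.** Here $V_{p,q}(w)$ has exactly one element for $(p,q)\in\tau(w)$. In (F3) each intermediate state $s$ with $(p,s)\in\tau(w)$, $(s,q)\in\tau(w')$ gives a candidate value for $V_{p,q}(ww')$, and all candidates have the same value. So we may fix, for each pair of types and each $(p,q)$, one $s$ arbitrarily; likewise in (F2) one pair of transitions. These fixed choices single out one run per word and per pair $(p,q)$, and no output has to be compared with any other.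

**The sensible plan for $k\ge2$.** List $V_{p,q}(w)$ as $k$ values with repetitions. Then (F3) produces up to $|Q|k^2$ candidate values, of which at most $k$ are distinct, and we want to keep $k$ candidates that exhaust them. We would like to fix the choice in terms of $\tau(w)$ and $\tau(w')$.

**Where this stops.** Let $E$ have states $p,s_1,s_2,s_3,q$, with $p$ initial and $q$ final, and only internal letters $a_1,a_2,a_3,e$. On $a_i$, $E$ goes from $p$ to any $s_j$, with output $2$ if $j=i$ and $1$ if $j\neq i$. On $e$ it goes from each $s_j$ to $q$ with output $\varepsilon$. Then $E(a_ie)=\{1,2\}$ and $E$ is $2$-valued. The three words $a_i$ have the same type $\{(p,s_1),(p,s_2),(p,s_3)\}$. On $a_ie$ the candidates for $(p,q)$ are the routes through $s_1,s_2,s_3$, each with a single value, and only route $i$ has value $2$. Two routes that exhaust $\{1,2\}$ must include route $i$. No two routes include all of $1,2,3$, so no choice depending on the type alone works.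

The natural repair is to add to the type the full equality pattern: which of the listed values coincide.

**Where the repair stops.** Let $K$ have call letters $c_1,c_2$, return letters $r_1,r_2$, output alphabet $\{1,2\}$, one stack symbol, and states $p,q$, both initial and both final. In state $p$ it stays in $p$, emits $i$ on $c_i$ and nothing on returns. In state $q$ it stays in $q$, emits nothing on calls and $j$ on $r_j$. On $c_1c_2r_1r_2$ the outputs are $12$ and $12$; on $c_1c_2r_2r_1$ they are $12$ and $21$. On $c_{i_1}\cdots c_{i_n}r_{j_1}\cdots r_{j_n}$ the outputs $i_1\cdots i_n$ and $j_1\cdots j_n$ agree iff the two index sequences are equal. So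
$$\{w\in N: V_{p,p}(w)=V_{q,q}(w)\}\cap\{c_1,c_2\}^*\{r_1,r_2\}^*=\{c_{i_1}\cdots c_{i_n}r_{i_1}\cdots r_{i_n}\},$$
and the letter-to-letter map $c_i,r_i\mapsto i$ sends this to the copy language $\{uu:u\in\{1,2\}^*\}$, which is not context-free. Context-free languages are closed under intersection with regular languages and under such maps, so the set of words on which the two values agree is not context-free. No visibly pushdown machine can therefore compute the equality pattern, by finite bottom-up bookkeeping or otherwise. In particular we cannot take $f_2$ with domain exactly $\{w:|K(w)|=2\}$: visibly pushdown languages are closed under complement and intersection and are context-free, so the agreement set would be context-free too.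

Thus the right bookkeeping must separate $a_1,a_2,a_3$ in $E$, and must not try to separate the words of $K$ on which two values happen to agree. It should record only those coincidences that hold identically on a whole class of words, and treat the others as accidents: an accidental coincidence is harmless, since a list with repetitions may repeat a value. The tool that separates identities from accidents is the decomposition of an algebraic set into irreducible components.

## 6. Words as points of $\mathbb Q^2$, and the Zariski topology

**Encoding.** Identify $\Delta$ with $\{1,\dots,d\}$, let $\beta=d+1$ and put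
$$h(v)=(\mathrm{val}_\beta(v),\ \beta^{|v|})\in\mathbb Q^2,$$
where $\mathrm{val}_\beta(v)$ is the value of $v$ in base $\beta$. Since no digit is $0$, the number $\mathrm{val}_\beta(v)$ determines $v$, so $h$ is injective. Since $\mathrm{val}_\beta(vv')=\mathrm{val}_\beta(v)\beta^{|v'|}+\mathrm{val}_\beta(v')$,
$$h(vv')=h(v)\odot h(v'),\qquad (\alpha,\lambda)\odot(\alpha',\lambda')=(\alpha\lambda'+\alpha',\ \lambda\lambda').$$
The operation $\odot$ is polynomial, and it is associative: both bracketings of three factors give $(\alpha\lambda'\lambda''+\alpha'\lambda''+\alpha'',\ \lambda\lambda'\lambda'')$. For $\Delta=\{x\}$ we have $\beta=2$ and $h(x^m)=(2^m-1,2^m)$.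

**Zariski topology.** A subset of $\mathbb Q^n$ is *closed* if it is the common zero set of a set of polynomials over $\mathbb Q$. Finite unions and arbitrary intersections of closed sets are closed; $\overline R$ is the smallest closed set containing $R$. A nonempty set $Y$ is *irreducible* if $Y\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed implies $Y\subseteq Z_1$ or $Y\subseteq Z_2$. By Hilbert's basis theorem there is no infinite strictly descending chain of closed sets. Hence every closed set is a finite union of irreducible closed sets: a minimal counterexample would be nonempty and not irreducible, so it would be the union of two smaller closed sets, each a finite union of irreducible closed sets. Dropping redundant members leaves finitely many $W_1,\dots,W_r$, none contained in another. By (Z1) below, every irreducible subset of the closed set lies in some $W_j$, so these are exactly its maximal irreducible subsets, its *irreducible components*.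

Some small examples. A nonzero polynomial in one variable has finitely many roots, so the closed subsets of $\mathbb Q$ are the finite sets and $\mathbb Q$. Hence $\mathbb Q$ is irreducible and $\overline{\{2^m:m\ge0\}}=\mathbb Q$. The set $\{XY=0\}\subseteq\mathbb Q^2$ has the two axes as its components. A set of three points has three components.

We identify $\mathbb Q^n\times\mathbb Q^{n'}$ with $\mathbb Q^{n+n'}$ and use the Zariski topology of the latter. We need four facts.

**(Z1)** An irreducible set contained in a finite union of closed sets is contained in one of them (induction on the number of sets). Polynomial maps are continuous, since the preimage of a zero set is a zero set; hence $\varphi(\overline R)\subseteq\overline{\varphi(R)}$. The image of an irreducible $Y$ is irreducible: if $\varphi(Y)\subseteq Z_1\cup Z_2$, then $Y\subseteq\varphi^{-1}(Z_1)\cup\varphi^{-1}(Z_2)$, so $Y$ lies in one of the two.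

**(Z2)** If $W$ is an irreducible component of $\overline R$, then $R\cap W$ is dense in $W$, that is, $\overline{R\cap W}=W$. *Proof.* Let $W_j$ be the components. From $R=\bigcup_j(R\cap W_j)$ we get $\overline R=\bigcup_j\overline{R\cap W_j}$, a finite union. By (Z1), $W\subseteq\overline{R\cap W_j}\subseteq W_j$ for some $j$. By maximality $W=W_j$, hence $W=\overline{R\cap W}$.

**(Z3)** If $X$ is dense in the closed set $W$ and $X'$ is dense in the closed set $W'$, then $X\times X'$ is dense in $W\times W'$. *Proof.* Let $Z$ be closed with $X\times X'\subseteq Z$. For $b\in X'$ the slice $\{a:(a,b)\in Z\}$ is closed and contains $X$, hence $W$. So for each $a\in W$ the slice $\{b:(a,b)\in Z\}$ contains $X'$; it is closed, so it contains $W'$. Thus $W\times W'\subseteq Z$.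

**(Z4)** If $W,W'$ are irreducible closed sets, then $W\times W'$ is irreducible. *Proof.* Let $W\times W'\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed. For $a\in W$ the set $\{a\}\times W'$ is the image of $W'$ under the polynomial map $b\mapsto(a,b)$, so it is irreducible and lies in some $Z_i$. The sets
$$A_i=\{a\in W:\{a\}\times W'\subseteq Z_i\}=\bigcap_{b\in W'}\{a\in W:(a,b)\in Z_i\}$$
are closed and cover $W$. So $W=A_i$ for some $i$, that is, $W\times W'\subseteq Z_i$.

**Points representing words.** For $\tau\subseteq U$ let $A_\tau=(\mathbb Q^2)^{\tau\times[k]}$, with coordinates $x_{p,q,i}\in\mathbb Q^2$. A point $x\in A_\tau$ *represents* $w\in N$ if $\tau(w)=\tau$ and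
$$\{x_{p,q,i}:i\in[k]\}=h(V_{p,q}(w))\quad\text{for all }(p,q)\in\tau .$$
So $x$ lists each set $V_{p,q}(w)$ in $k$ places, in any order, with repetitions. Let $R_\tau\subseteq A_\tau$ be the set of points representing some $w\in N$, let $S_\tau$ be the finite set of irreducible components of $\overline{R_\tau}$, and $S=\biguplus_\tau S_\tau$. For $W\in S_\tau$ write $\tau_W=\tau$. For $\tau=\emptyset$ the space $A_\emptyset$ is a single point, and it represents exactly the words of empty type.

**The three machines again** (all with $k=2$). For $E$ and $\tau=\{(p,s_1),(p,s_2),(p,s_3)\}$, the only words of this type are $a_1,a_2,a_3$, and each is represented by one point. So $S_\tau$ consists of three singletons, and the three words are separated.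

For $K$, every $w\in N$ has type $\tau=\{(p,p),(q,q)\}$. If $u$ and $v$ are the sequences of call and return indices of $w$, then $|u|=|v|$ and $w$ is represented by the point with entries $h(u),h(u),h(v),h(v)$. So $R_\tau$ lies in the image $L$ of $\mathbb Q^3$ under $(\alpha,\lambda,\alpha')\mapsto\big((\alpha,\lambda),(\alpha,\lambda),(\alpha',\lambda),(\alpha',\lambda)\big)$, a linear subspace. It is dense in $L$. Indeed, let a polynomial $P(\alpha,\lambda,\alpha')$ vanish at all points coming from words. For fixed $n$, the words $c_{i_1}\cdots c_{i_n}r_{j_1}\cdots r_{j_n}$ give $\lambda=3^n$ and let $\alpha,\alpha'$ range independently over $2^n$ values each. When $2^n$ exceeds the degree of $P$, the polynomial $P(\alpha,3^n,\alpha')$ vanishes on a grid too large for it, so all its coefficients are $0$. These coefficients are polynomials in $\lambda$ vanishing at $3^n$ for all large $n$, so $P=0$. And $\mathbb Q^3$ is irreducible by (Z4), hence so is $L$ by (Z1). So $S_\tau=\{L\}$, and the accidental coincidence $u=v$ leaves no trace in the component.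

For $M$, a word with $m$ calls and no $a$ has type $\tau_0=\{(p,p),(p',p')\}$, and all four listed values are $h(x^m)$. So $S_{\tau_0}=\{L_0\}$ with $L_0$ the line of points all of whose entries equal $(\lambda-1,\lambda)$, $\lambda\in\mathbb Q$. A word with one $a$ has type $\tau_1=\{(p,p')\}$ and values $h(x^m),h(x^{m+1})$, in either order. With $\lambda=2^m$ the first order gives points of the line
$$L_1=\{\big((\lambda-1,\lambda),\,(2\lambda-1,2\lambda)\big):\lambda\in\mathbb Q\},$$
and the second order gives points of the line $L_2$ with the two entries exchanged. Each line contains infinitely many points of $R_{\tau_1}$, so $\overline{R_{\tau_1}}=L_1\cup L_2$ and $S_{\tau_1}=\{L_1,L_2\}$. Words with at least two letters $a$ have empty type.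

## 7. One selection works on a whole component

This is the central step. For a single word, some $k$ candidates exhaust the values. The lemma finds $k$ candidates that do so for all words of a component at once. It is stated for an abstract operation $\omega$ on words, to be used for concatenation and for wrapping in a call and a return.

**Lemma 2 (selection).** Let $m\in\{1,2\}$, $W_l\in S_{\tau_l}$ for $l\le m$, let $\omega:N^m\to N$ be an operation, and let $\tau\subseteq U$. For each $(p,q)\in\tau$ let $C_{p,q}$ be a nonempty finite set and, for each $\kappa\in C_{p,q}$, let $\varphi_\kappa:\prod_lA_{\tau_l}\to\mathbb Q^2$ be a polynomial map. Assume: whenever $x_l\in A_{\tau_l}$ represents $w_l$ for all $l\le m$, then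
$$\tau(\omega(\vec w))=\tau\quad\text{and}\quad\{\varphi_\kappa(\vec x):\kappa\in C_{p,q}\}=h(V_{p,q}(\omega(\vec w)))\ \text{ for all }(p,q)\in\tau. \tag{2}$$
Then there are maps $g_{p,q}:[k]\to C_{p,q}$ and a $W\in S_\tau$ such that
$$\varphi_g(\vec x):=\big(\varphi_{g_{p,q}(i)}(\vec x)\big)_{p,q,i}\in W\quad\text{for all }\vec x\in\prod_lW_l,$$
and, if in addition $x_l\in W_l$ represents $w_l$ for all $l$, then $\varphi_g(\vec x)$ represents $\omega(\vec w)$.

*Proof.*

**Step 1: an irreducible domain with a dense set of word points.** Let $P=\prod_lW_l$ and $R_P=\prod_l(R_{\tau_l}\cap W_l)$. By (Z4), $P$ is irreducible. By (Z2), each $R_{\tau_l}\cap W_l$ is dense in $W_l$, and by (Z3), $R_P$ is dense in $P$.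

**Step 2: for each selection, the closed set where it suffices.** A selection is a family $g=(g_{p,q})_{(p,q)\in\tau}$ of maps $[k]\to C_{p,q}$; there are finitely many. Put
$$C_g=\bigcap_{(p,q)\in\tau}\ \bigcap_{\kappa\in C_{p,q}}\ \bigcup_{i\in[k]}\{\vec x:\varphi_\kappa(\vec x)=\varphi_{g_{p,q}(i)}(\vec x)\}.$$
So $\vec x\in C_g$ says that at $\vec x$ every candidate value is attained by a selected candidate. Each set in braces is given by polynomial equations, and finite unions and intersections of closed sets are closed, so $C_g$ is closed. If $\tau=\emptyset$, the only selection is the empty one and $C_g$ is the whole space.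

**Step 3: the sets $C_g$ cover the word points.** Let $\vec x\in R_P$, with $x_l$ representing $w_l$. By (2), for each $(p,q)\in\tau$ the set $\{\varphi_\kappa(\vec x)\}_{\kappa\in C_{p,q}}$ equals $h(V_{p,q}(\omega(\vec w)))$. It is nonempty, and since $(p,q)\in U$, it has at most $k$ elements by (F0). So $k$ candidates, repetitions allowed, attain all its values, and $\vec x\in C_g$ for some $g$. Which $g$ works may depend on $\vec x$.

**Step 4: irreducibility makes the choice uniform.** By Step 3, $R_P\subseteq\bigcup_gC_g$, a closed set, so $P=\overline{R_P}\subseteq\bigcup_gC_g$. By irreducibility and (Z1), $P\subseteq C_g$ for a single $g$. Fix it.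

**Step 5: the selected point represents the result and lies in a component.** Let $\vec x\in P$ with $x_l$ representing $w_l$. Since $\vec x\in C_g$, for every $(p,q)\in\tau$,
$$\{\varphi_{g_{p,q}(i)}(\vec x):i\in[k]\}=\{\varphi_\kappa(\vec x):\kappa\in C_{p,q}\}=h(V_{p,q}(\omega(\vec w))),$$
and $\tau(\omega(\vec w))=\tau$. So $\varphi_g(\vec x)$ represents $\omega(\vec w)$. In particular $\varphi_g(R_P)\subseteq R_\tau$, and by continuity $\varphi_g(P)\subseteq\overline{\varphi_g(R_P)}\subseteq\overline{R_\tau}$. Since $\varphi_g(P)$ is irreducible by (Z1), it lies in some component $W\in S_\tau$. $\square$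

Step 4 is what types and equality patterns could not do. In Step 3 the choice of $g$ depends on the word through equalities that no finite bookkeeping can test. In Step 4 the dependence disappears, because a finite closed cover of an irreducible set has a member that is everything.

## 8. A finite algebra of components

We now apply Lemma 2 to the operations that build words. All choices below are made once and for all.

**Concatenation.** For $W,W'\in S$ put $\tau=\{(p,q)\in U:\exists s\ (p,s)\in\tau_W,\ (s,q)\in\tau_{W'}\}$, and for $(p,q)\in\tau$
$$C_{p,q}=\{(s,i,j):(p,s)\in\tau_W,\ (s,q)\in\tau_{W'},\ i,j\in[k]\},\qquad\varphi_{(s,i,j)}(x,x')=x_{p,s,i}\odot x'_{s,q,j}.$$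
We check (2) for $\omega(w,w')=ww'$. Let $x,x'$ represent $w,w'$, so $\tau(w)=\tau_W$ and $\tau(w')=\tau_{W'}$. For $(p,q)\in U$, (F3) says that $V_{p,q}(ww')$ is the union of the sets $V_{p,s}(w)V_{s,q}(w')$. For each nonempty one, $(p,s)$ and $(s,q)$ are useful, so $(p,s)\in\tau_W$ and $(s,q)\in\tau_{W'}$. Conversely, for such $s$ the product is nonempty. Hence $\tau(ww')=\tau$, and applying $h$ gives the second part of (2). Lemma 2 yields a component $W\cdot W'\in S$ and selections $g^{W,W'}_{p,q}$.

**Wrapping.** For $W\in S$, $c\in\Sigma_c$, $r\in\Sigma_r$ and $(p,q)\in U$ let $C_{p,q}$ be the set of all $(t,t',i)$ with $t=(p,c,z,\gamma,p')\in\delta_c$, $t'=(q',r,z',\gamma,q)\in\delta_r$ (the same $\gamma$), $(p',q')\in\tau_W$ and $i\in[k]$. Put $\tau=\{(p,q)\in U:C_{p,q}\neq\emptyset\}$ and $\varphi_{(t,t',i)}(x)=h(z)\odot x_{p',q',i}\odot h(z')$. We check (2) for $\omega(w)=cwr$. Let $x$ represent $w$, so $\tau(w)=\tau_W$. For $(p,q)\in U$, (F2) says that $V_{p,q}(cwr)$ is the union of the sets $zV_{p',q'}(w)z'$, and all pairs $(p',q')$ occurring are useful. The nonempty sets are therefore those with $(p',q')\in\tau_W$. Both parts of (2) follow. Lemma 2 yields $\mathrm{wr}_{c,r}(W)\in S$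 and selections $g^{c,r,W}_{p,q}$.

**Base cases.** By (F1), $\tau(\varepsilon)=\{(p,p):(p,p)\in U\}$. The point $x^\varepsilon$ with all entries $h(\varepsilon)$ represents $\varepsilon$; let $s_\varepsilon\in S_{\tau(\varepsilon)}$ be a component containing it. For $a\in\Sigma_i$ and $(p,q)\in\tau(a)$ choose, by (F0), a map $g^a_{p,q}$ from $[k]$ to the transitions $(p,a,z,q)\in\delta_i$ whose outputs exhaust $V_{p,q}(a)$. The point $x^a$ whose entry at $(p,q,i)$ is $h$ of the output of $g^a_{p,q}(i)$ represents $a$; let $s_a\in S_{\tau(a)}$ be a component containing it.

**Top selection.** We also need to select among all pairs in $I\times F$ together, because $T(w)$ is a union over these pairs. Let $W\in S$ with $\tau_W\cap(I\times F)\neq\emptyset$, and let $D_W=\{(p,q,i):(p,q)\in\tau_W\cap(I\times F),\ i\in[k]\}$. There is a map $\mathrm{top}_W:[k]\to D_W$ such that for all $x\in W$ the values $x_{\mathrm{top}_W(l)}$, $l\in[k]$, exhaust all $x_{p,q,i}$ with $(p,q,i)\in D_W$. *Proof.* For each map $\theta:[k]\to D_W$ the set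
$$\bigcap_{e\in D_W}\bigcup_{l\in[k]}\{x\in A_{\tau_W}:x_e=x_{\theta(l)}\}$$
is closed. Let $x\in R_{\tau_W}\cap W$ represent $w$. Since $T(w)=\bigcup_{(p,q)\in I\times F}V_{p,q}(w)$ and $I\times F\subseteq U$, the values $x_e$, $e\in D_W$, form the set $h(T(w))$, which is nonempty with at most $k$ elements. So $x$ lies in the closed set of some $\theta$. These finitely many closed sets cover $R_{\tau_W}\cap W$, which is dense in $W$ by (Z2), hence they cover $W$, and by irreducibility one of them contains $W$.

**Recursion.** For $w\in N$ we define a component $s(w)$ and words $v_{p,q,i}(w)$ for $(p,q)\in\tau(w)$, $i\in[k]$; for blocks $b$ we define $\hat s(b)$ and $\hat v_{p,q,i}(b)$ for $(p,q)\in\tau(b)$, $i\in[k]$.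

* $s(\varepsilon)=s_\varepsilon$ and $v_{p,p,i}(\varepsilon)=\varepsilon$.
* $\hat s(a)=s_a$, and $\hat v_{p,q,i}(a)$ is the output of $g^a_{p,q}(i)$.
* $\hat s(cwr)=\mathrm{wr}_{c,r}(s(w))$ and $\hat v_{p,q,j}(cwr)=z\,v_{p',q',i}(w)\,z'$, where $g^{c,r,s(w)}_{p,q}(j)=(t,t',i)$ with $t=(p,c,z,\gamma,p')$ and $t'=(q',r,z',\gamma,q)$.
* $s(ub)=s(u)\cdot\hat s(b)$ and $v_{p,q,i}(ub)=v_{p,s,i_1}(u)\,\hat v_{s,q,j}(b)$, where $g^{s(u),\hat s(b)}_{p,q}(i)=(s,i_1,j)$.

The factorization of Section 4 is unique, so this defines everything, given the following invariant: *the point $(h(v_{p,q,i}(w)))_{p,q,i}\in A_{\tau(w)}$ lies in $s(w)$ and represents $w$, and likewise for blocks.* We prove it by induction on the length. For $\varepsilon$ and $a$ these points are $x^\varepsilon$ and $x^a$. For $cwr$ and $ub$, the map $h$ turns concatenation into $\odot$, so the point of the new word is $\varphi_g$ applied to the points of its parts, which by induction lie in $s(w)$, respectively in $s(u)$ and $\hat s(b)$, and represent these parts. Lemma 2 says that the new point lies in the new component and represents the new word. In particular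
$$\tau_{s(w)}=\tau(w),\qquad\tau_{\hat s(b)}=\tau(b). \tag{3}$$
Moreover $T(w)\neq\emptyset$ iff $\tau(w)\cap(I\times F)\neq\emptyset$, and since $h$ is injective, the top selection gives
$$\{v_{\mathrm{top}_{s(w)}(l)}(w):l\in[k]\}=T(w)\quad\text{whenever }T(w)\ne\emptyset. \tag{4}$$

**The algebra of $M$.** Here $s_\varepsilon=L_0$. Let $g^a_{p,p'}(1)$ be the transition $a/\varepsilon$ and $g^a_{p,p'}(2)$ the transition $a/x$. Then $x^a=\big((0,1),(1,2)\big)$, which lies on $L_1$ (with $\lambda=1$) and not on $L_2$; so $s_a=L_1$. Wrapping $L_1$ offers, for $(p,p')$, four candidates: both transitions with $A$ or both with $B$, and $i\in\{1,2\}$. Their values are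
$$h(x)\odot(\alpha,\lambda)=(\lambda+\alpha,\,2\lambda)\quad\text{and}\quad(\alpha,\lambda)\odot h(x)=(2\alpha+1,\,2\lambda),$$
where $(\alpha,\lambda)=x_{p,p',i}$. These differ on the whole space, but both entries of a point of $L_1$ satisfy $\alpha=\lambda-1$, and then both values are $(2\lambda-1,2\lambda)$. The identity between emitting $x$ early and emitting it late is visible on the component. So $g^{c,r,L_1}_{p,p'}(i)=$ "($A$-call, $A$-return, $i$)" works, with $\mathrm{wr}_{c,r}(L_1)=L_1$. In the same way one may take $\mathrm{wr}_{c,r}(L_0)=L_0$ with the $A$-transitions, $L_0\cdot L_0=L_0$, $L_0\cdot L_1=L_1$ with $g_{p,p'}(i)=(p,1,i)$, and $L_1\cdot L_0=L_1$ with $g_{p,p'}(i)=(p',i,1)$. The product $L_1\cdot L_1$ is the point of $S_\emptyset$. With $\mathrm{top}_{L_1}(l)=(p,p',l)$ we get $v_{p,p',1}(w)=x^m$ and $v_{p,p',2}(w)=x^{m+1}$.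

## 9. A transducer that follows the selections

The recursion picks, for each $(p,q,i)$, one run of $T$ on $w$ from $p$ to $q$ with output $v_{p,q,i}(w)$. It unfolds from the target backward: the index $i$ at the end determines the indices of the parts. A VPT reads forward, so it guesses. Its state $(W,p,q,i)$ is to be read as follows: $W$ is the component of the word read since the current nesting level was opened, $p$ is the state of $T$ at that opening, $q$ is the current state, and $i$ is the guess that the output since the opening is $v_{p,q,i}$. Each transition checks that the guess is consistent with the selections. Since a selection is a function of the target, at most one sequence of guesses leads to a given target.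

**Definition of $G$.** The states are all $(W,p,q,i)$ with $W\in S$, $(p,q)\in\tau_W$, $i\in[k]$. The stack symbols are the pairs (state of $G$, $t$) with $t\in\delta_c$. The transitions are as follows.

* On an internal letter $a$: $(W,p,q,i)\to(W\cdot s_a,\,p,\,q',\,i')$ with output $z$, if $t=(q,a,z,q')\in\delta_i$ and for some $j$
$$g^a_{q,q'}(j)=t\quad\text{and}\quad g^{W,s_a}_{p,q'}(i')=(q,i,j).$$
* On a call $c$: $(W,p,q,i)\to(s_\varepsilon,p',p',i_0)$ with output $z$, pushing $((W,p,q,i),t)$, for every $t=(q,c,z,\gamma,p')\in\delta_c$ with $(p',p')\in U$ and every $i_0\in[k]$.
* On a return $r$: from $(W',p',q',i')$, popping $((W,p,q,i),t)$ with $t=(q,c,z,\gamma,p')$, to $(W\cdot\mathrm{wr}_{c,r}(W'),\,p,\,q'',\,i'')$ with output $z'$, if $t'=(q',r,z',\gamma,q'')\in\delta_r$ and for some $j$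
$$g^{c,r,W'}_{q,q''}(j)=(t,t',i')\quad\text{and}\quad g^{W,\mathrm{wr}_{c,r}(W')}_{p,q''}(i'')=(q,i,j).$$

The selections are required to be defined, that is, the pairs in their subscripts belong to the relevant types. The target of a call is a state, because $(p',p')\in U$ means $(p',p')\in\tau(\varepsilon)=\tau_{s_\varepsilon}$. In each case the underlying transition of $T$ can be read off from the transition of $G$ (for a call from the pushed symbol, for a return using the $\gamma$ of the popped symbol).

**Claim.** Let $w\in N$ and $(p,p)\in U$.

(a) Every run of $G$ on $w$ starting in a state $(s_\varepsilon,p,p,i_0)$ ends in a state $(s(w),p,q,i)$ with $(p,q)\in\tau(w)$.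

(b) For each $(p,q)\in\tau(w)$ and $i\in[k]$ there is exactly one run on $w$ that starts in a state of the form $(s_\varepsilon,p,p,i_0)$, $i_0\in[k]$, and ends in $(s(w),p,q,i)$; its output is $v_{p,q,i}(w)$.

*Proof.* Induction on $|w|$. In (a) it suffices to find the first two components: a state $(s(w),p,q,i)$ satisfies $(p,q)\in\tau_{s(w)}=\tau(w)$ by (3).

**Step 1: $w=\varepsilon$.** Part (a) is clear. For (b), $(p,q)\in\tau(\varepsilon)$ forces $q=p$, and the unique run is the empty run at $(s_\varepsilon,p,p,i)$, with output $\varepsilon=v_{p,p,i}(\varepsilon)$.

**Step 2: $w=ua$ with $a\in\Sigma_i$.** By (a) for $u$, after $u$ the run is in some $(s(u),p,s,i_1)$. The last step leads to first component $s(u)\cdot s_a=s(w)$ and leaves the second component $p$. This gives (a).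

For (b), fix the target $(s(w),p,q,i)$. By (a) the source of the last transition has the form $(s(u),p,s,i_1)$, and the conditions of an internal transition force
$$(s,i_1,j)=g^{s(u),s_a}_{p,q}(i)\quad\text{and then}\quad t=g^a_{s,q}(j).$$
So the source and the last transition are determined. Conversely, with these values, $(s,i_1,j)$ belongs to the candidate set of the concatenation, so $(p,s)\in\tau_{s(u)}=\tau(u)$ and $(s,q)\in\tau(a)$. Hence the source is a state, $t$ is defined, and the transition exists. By (b) for $u$ there is exactly one run on $u$ to that source, with output $v_{p,s,i_1}(u)$. The total output is $v_{p,s,i_1}(u)\,\hat v_{s,q,j}(a)=v_{p,q,i}(w)$.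

**Step 3: $w=u\,c\,w'r$.** By (a) for $u$, after $u$ the run is in some $(s(u),p,s,i_1)$. It takes a call step with some $t=(s,c,z,\gamma,p')$, $(p',p')\in U$, into some $(s_\varepsilon,p',p',i_0)$ and pushes $((s(u),p,s,i_1),t)$. By (a) for $w'$, after $w'$ it is in some $(s(w'),p',q',i')$. The return step pops the pushed symbol and leads to first component
$$s(u)\cdot\mathrm{wr}_{c,r}(s(w'))=s(u)\cdot\hat s(cw'r)=s(w)$$
and second component $p$. This gives (a).

For (b), fix the target $(s(w),p,q,i)$. The conditions of the return transition force
$$(s,i_1,j)=g^{s(u),\hat s(cw'r)}_{p,q}(i)\quad\text{and then}\quad(t,t',i')=g^{c,r,s(w')}_{s,q}(j).$$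
These determine $s,i_1,t,t',p',q',i'$. By the definition of the candidate sets, $(p,s)\in\tau(u)$, $(s,q)\in\tau(cw'r)$ and $(p',q')\in\tau(w')$. The last membership implies $(p',p')\in U$: if $u_1,u_2$ is a context for $(p',q')$, then $u_1,\ w'u_2$ is a context for $(p',p')$, because $w'$ has a run from $p'$ to $q'$. So (b) applies to $u$ with target $(s(u),p,s,i_1)$, and to $w'$ (starting level $p'$) with target $(s(w'),p',q',i')$. There is exactly one run on each piece; the one on $w'$ also determines $i_0$, hence the call transition. Together with the call transition given by $t,i_0$ and the return transition given by $t'$ they form a run on $w$, and it is the only one. Its output is $v_{p,s,i_1}(u)\,z\,v_{p',q',i'}(w')\,z'=v_{p,s,i_1}(u)\,\hat v_{s,q,j}(cw'r)=v_{p,q,i}(w)$. $\square$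

For $M$ and $w=car$, the run with target $(L_1,p,p',1)$ is
$$(L_0,p,p,1)\xrightarrow{\,c/x\,}(L_0,p,p,1)\xrightarrow{\,a/\varepsilon\,}(L_1,p,p',1)\xrightarrow{\,r/\varepsilon\,}(L_1,p,p',1),$$
with the $A$-call pushed together with the first state. Its output is $x$, as for the machine $f_1$ of Section 1.

## 10. Proof of Theorem A

For $l\in[k]$ let $f_l$ be $G$ with initial states $(s_\varepsilon,p,p,i_0)$, where $p\in I$, $(p,p)\in U$, $i_0\in[k]$, and with final states
$$\{(W,p,q,i):\tau_W\cap(I\times F)\neq\emptyset,\ \mathrm{top}_W(l)=(p,q,i)\}.$$

**Step 1: $f_l$ is over $T$.** Use the map $(W,p,q,i)\mapsto q$ on states, and $(\cdot,t)\mapsto\gamma$ on stack symbols, with $\gamma$ the symbol pushed by $t$. Initial states go to some $p\in I$. A final state goes to $q$ with $(p,q)\in I\times F$, so $q\in F$. Internal, call and return transitions go to the transitions $t$, $t$ and $t'$ named in their definitions, with the same letters and outputs.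

**Step 2: exactly one accepting run on each word of the domain.** Only words $w\in N$ can be accepted. By part (a) of the Claim, an accepting run of $f_l$ on $w$ ends in a state $(s(w),p,q,i)$ whose second component $p$ is that of its initial state, and finality means $\tau(w)\cap(I\times F)\neq\emptyset$ and $(p,q,i)=\mathrm{top}_{s(w)}(l)$. If $T(w)=\emptyset$, then $\tau(w)\cap(I\times F)=\emptyset$ and there is no accepting run. If $T(w)\neq\emptyset$, put $(p,q,i)=\mathrm{top}_{s(w)}(l)$. Then $p\in I$ and $(p,q)\in\tau(w)$, and $(p,p)\in U$ as in Step 3 of the Claim: a context $u_1,u_2$ for $(p,q)$ gives the context $u_1,\ wu_2$ for $(p,p)$. So all states $(s_\varepsilon,p,p,i_0)$ are initial, and part (b) gives exactly one accepting run, with output $v_{\mathrm{top}_{s(w)}(l)}(w)$.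

**Step 3: conclusion.** By Step 2, $f_l$ is unambiguous and has the domain of $T$. By (4), $\bigcup_lR(f_l)=R(T)$. This proves Theorem A, and with Section 3 also Theorem B. $\blacksquare$

## 11. Proof of Theorem C: one-sided finite-valuedness and computing the decomposition

**Part 1.** The algorithm of Section 3 decides inclusion, since it accepts an arbitrary $T_1$ and a finite-valued $T_2$ without a bound. For equality, first decide $R(T_1)\subseteq R(T_2)$. If it fails, answer "no". If it holds, $T_1$ is finite-valued too, so $R(T_2)\subseteq R(T_1)$ is decided by the same algorithm with the roles exchanged.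

**Part 2.** Suppose inclusion were decidable for $T_1$ functional and $T_2$ arbitrary. For arbitrary $T_1,T_2$ form, over the alphabet of transitions of $T_1$, the machine $T_1'$ from $T_1$ as $T'$ was formed in Lemma 1, and $T_2'$ from $T_2$ as the $G_j'$ were formed. Then $T_1'$ is functional, and $T_2'(\rho)=T_2(a(\rho))$. By (1), $R(T_1)\subseteq R(T_2)$ iff $R(T'_1)\subseteq R(T_2')$. So inclusion of arbitrary VPT would be decidable, hence also their equivalence, contradicting Fact 1. Thus finite-valuedness of the right-hand side cannot be dropped in Part 1, even if the left-hand side is functional.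

**Part 3.** A VPT equivalent to a union of $k$ functional VPT is clearly $k$-valued; the converse is Theorem A. If $T$ is $k$-valued and some input has $k$ outputs, then fewer than $k$ functional VPT cannot produce them, so $k$ is optimal.

It remains to compute the decomposition of a given $k$-valued $T$. Enumerate $k$-tuples $(f_1,\dots,f_k)$ of VPT with candidate maps to $T$, and test the following.

* Each $f_l$ is over $T$. This is a finite check.
* Each $f_l$ is unambiguous. Form the product of $f_l$ with itself. Both copies read the same letters, so they push and pop together, and pairs of stack symbols serve as stack symbols. Add a bit that is $1$ once the two runs have differed in initial state or in a transition. Two different accepting runs on a common input exist iff this pushdown automaton accepts some word with bit $1$, and emptiness of pushdown automata is decidable. Unambiguity implies functionality.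
* Each $f_l$ has the domain of $T$. This is equality of visibly pushdown languages, which is decidable (Alur–Madhusudan, STOC 2004). It can also be read off from Lemma 1: since $f_l$ is over $T$, its domain is contained in that of $T$; for the converse, replace all outputs by $\varepsilon$ in both machines, which makes $f_l$ functional, and decide inclusion of the resulting transductions.
* $R(T)\subseteq\bigcup_lR(f_l)$. This is decidable by Lemma 1, and the reverse inclusion holds because the $f_l$ are over $T$.

By Theorem A a tuple passing all tests exists, so the search stops, and what it finds is a decomposition as in Theorem A.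

If $T$ is only known to be finite-valued, first find the least $k\ge1$ for which it is $k$-valued, by testing $k=1,2,\dots$ in turn. For this we want a test of $k$-valuedness with $k$ as part of the input. Run in parallel a search for a word $u$ with $|T(u)|>k$, and a search for a $k$-tuple of unambiguous VPT over $T$ with $R(T)\subseteq\bigcup_lR(f_l)$. If $T$ is not $k$-valued, the first search succeeds, and the second cannot, since a union of $k$ functional VPT is $k$-valued. If $T$ is $k$-valued, the first cannot succeed, and the second does by Theorem A. Since $T$ is finite-valued, the least $k$ is reached. $\blacksquare$
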